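# Thickness of geometric drawings of $K_n$: saving a linear number of plane classes

## Drawings, plane classes, thickness

Throughout, $P$ is a finite set of points in the plane with no three collinear.

**Definition (geometric drawing).** A geometric drawing of the complete graph $K_n$ places its $n$ vertices at distinct points of the plane, no three collinear, and draws each edge as the straight segment between its endpoints. The drawing is determined by its vertex set $P$, so we identify the two.

*Example.* For $n=4$ there are two kinds of drawing: four points in convex position, or three points forming a triangle with the fourth inside it.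

**Definition (crossing, plane class).** Two edges cross if they meet at a point other than a common endpoint. A set of edges is plane if no two of its edges cross.

*Example.* Two edges with a common endpoint never cross, because no three points are collinear. So for a point $x$ and a set $S$, the star of all edges $xs$ with $s\in S\setminus\{x\}$ is plane. We write $x\to S$ for this star. For four points in convex position the two diagonals cross, and no other pair of edges does.

**Definition (thickness).** The thickness of a drawing is the minimum $k$ such that its edges can be partitioned into $k$ plane classes. Let $t(n)$ be the maximum thickness of a geometric drawing of $K_n$, with $t(0)=t(1)=0$.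

*Example.* Four points in convex position have thickness $2$: the two diagonals need different classes, and two classes suffice. A triangle with a point inside has no crossings, so its thickness is $1$. Hence $t(4)=2$.

Three facts will be used without comment.

* It suffices to *cover* all edges by $k$ plane classes: if an edge is covered twice, delete it from one class, and the class stays plane.
* $t(k)\le k$: use one full star at each point.
* $t$ is nondecreasing: add to the drawing a point that lies on no line spanned by $P$, cover the larger drawing, and restrict the classes.

**Definition (left and right).** For distinct points $a,c$, "left of $a\to c$" and "right of $a\to c$" refer to the line $ac$ directed from $a$ to $c$. The orientation of a triple $(p,q,r)$ is counterclockwise if $r$ is left of $p\to q$ and clockwise if it is right.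

*Example.* With $a=(-1,0)$ and $c=(1,0)$, the point $(0,1)$ is left of $a\to c$ and right of $c\to a$. For four distinct points $p,q,r,s$ of $P$, the edges $pq$ and $rs$ cross exactly when $r,s$ are on different sides of the line $pq$ and $p,q$ are on different sides of the line $rs$. So crossing depends only on orientations of triples.

We can now pose the problem. Stars give $t(n)\le n$. A result of Bose et al. improves this to $t(n)\le n-\sqrt n/12$. Can one save a fixed *proportion* of the classes? That is: is there a constant $\epsilon>0$ such that for all sufficiently large $n$, every geometric drawing of $K_n$ has thickness at most $(1-\epsilon)n$? (The source given for the problem is http://cg.scs.carleton.ca/~vida/pubs/papers/3d-revised.pdf.) The answer is yes.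

**Theorem 1.** There are a constant $\epsilon>0$ and an $n_0$ such that $t(n)\le(1-\epsilon)n$ for all $n\ge n_0$.

**Theorem 2.** $t(n)\le\frac56n+7$ for all $n$. Moreover $\limsup_{n\to\infty}t(n)/n\le\frac{\sqrt7-1}2<0.823$.

Theorem 2 implies Theorem 1, with any $\epsilon<\frac16$. We prove Theorem 1 separately first, because that proof is short and shows half of the mechanism. No optimality is claimed for the constants in Theorem 2.

## Small sets and convex position

**One star at a time.** Removing a point and using its full star as a class gives $t(n+1)\le t(n)+1$. Since $t(4)=2$, this yields $t(n)\le n-2$ for $n\ge4$, and in particular $t(5)\le3$.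

**Five points.** Let five points be in convex position, in cyclic order $1,2,3,4,5$. Each of the five diagonals crosses exactly two others: $13$ crosses $24$ and $25$, and so on around. Listed as $13,24,35,41,52$, each diagonal crosses the next one cyclically, so the crossing graph of the diagonals is a $5$-cycle. A $5$-cycle needs three colors, so the thickness is at least $3$. Hence $t(5)=3$.

**Convex position, lower bound.** Among $2k$ points in convex position, the $k$ edges joining opposite points pairwise cross, so they need $k$ classes. Hence $t(n)\ge\lfloor n/2\rfloor$. In particular, no $\epsilon>\frac12$ can work in the question.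

**Convex position, upper bound.** Label $n\geq 3$ points in convex position cyclically by $0,\dots,n-1$, and let $E_s$ be the set of edges $ij$ with $i+j\equiv s\pmod n$. We check that $E_s\cup E_{s+1}$ is plane. Let $ij\in E_s$. The map $x\mapsto s-x$ exchanges $i$ and $j$ and reverses the cyclic order, so it maps each of the two open arcs between $i$ and $j$ to itself. Let $k\notin\{i,j\}$. If $kl\in E_s$, then $l\equiv s-k$ is in the same open arc as $k$. If $kl\in E_{s+1}$, then $l\equiv(s-k)+1$ is a cyclic neighbor of a point in that arc, so it is in the same open arc or is $i$ or $j$. In neither case does $kl$ cross $ij$. Two edges of $E_{s+1}$ do not cross by the same argument with $s+1$ in place of $s$. Grouping the residues $s$ in consecutive pairs, we see that convex position has thickness at most $\lceil n/2\rceil$.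

So these cases do not show which way the question goes: convex position is far below $n$, while the only general method so far, one star at a time, saves a constant.

## Two stars in one class

To save a linear number of classes we should let two points share one class, for linearly many pairs of points.

**Definition (double star).** For distinct $a,c\in P$, the double star $\Delta(a,c)$ consists of the edge $ac$, all edges from $a$ to points of $P$ left of $a\to c$, and all edges from $c$ to points of $P$ right of $a\to c$.

It is plane: on each side of the line $ac$ it is a star, and edges from $a$ on the left and edges from $c$ on the right are, apart from $a$ and $c$, in opposite open half-planes. Note that $\Delta(a,c)=\Delta(c,a)$, since left of $a\to c$ is right of $c\to a$.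

*Running example.* Let $P=\{a_1,a_2,c_1,c_2\}$ with
$$a_1=(-1,2),\quad a_2=(-1,0),\quad c_1=(1,1),\quad c_2=(1,-2).$$
The line $a_1c_2$ has $c_1$ above it, hence left of $a_1\to c_2$, and $a_2$ below it, hence right. So $\Delta(a_1,c_2)=\{a_1c_2,\ a_1c_1,\ c_2a_2\}$.

**The first attempt.** Split $P$ into pairs and use the double star of each pair; this would give about $n/2$ classes. Take two of the pairs, $\{a,c\}$ and $\{a',c'\}$. Do $\Delta(a,c)$ and $\Delta(a',c')$ cover the four edges between the pairs? *They do if and only if the segments $ac$ and $a'c'$ cross.*

If they cross, we may name the points so that $a,a',c,c'$ is the clockwise order. Then $a'$ is left and $c'$ right of $a\to c$, so $\Delta(a,c)$ contains $aa'$ and $cc'$. Also $c$ is left and $a$ right of $a'\to c'$, so $\Delta(a',c')$ contains $a'c$ and $c'a$.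

If they do not cross, one of the two lines has the other pair on one side; say $a',c'$ are on one side of the line $ac$, and $\Delta(a,c)$ contains $aa'$ and $ac'$ (the case of $ca',cc'$ is the same with $a,c$ exchanged). Then $ca'$ and $cc'$ would both have to be in $\Delta(a',c')$. But $\Delta(a',c')$ contains only one edge from $c$ to $\{a',c'\}$: the one from $a'$ if $c$ is left of $a'\to c'$, the one from $c'$ if it is right.

This is where the attempt stops. It requires pairs whose segments pairwise cross, and a point inside a triangle already has no crossing at all. So we ask for less: take two separated sets $A$ and $C$, pair points of $A$ with points of $C$, and ask the double stars to cover only the edges of $A\times C$. Even then the pairing matters. In the running example, pair $a_1$ with $c_1$ and $a_2$ with $c_2$. The edge $a_1c_2$ is missed: $c_2$ is right of $a_1\to c_1$, so $a_1c_2\notin\Delta(a_1,c_1)$, and $a_1$ is left of $a_2\to c_2$, so $a_1c_2\notin\Delta(a_2,c_2)$. The edge $a_1c_2$ is missed because *both* its endpoints see it on the wrong side of their own pair. This is the pattern of a blocking pair in a stable matching problem, and a stable matching has no such pair.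

## Stable matchings by slope

Let $A,C$ be disjoint finite sets, strictly separated by a line, with no three points of $A\cup C$ collinear. Let $\mu$ be a matching between $A$ and $C$, where some points may be unmatched, and write $\mu(\cdot)$ for the partner.

**Definition (blocking, stable).** A pair $(a,c)\in A\times C$ not in $\mu$ blocks $\mu$ if

* $a$ is unmatched or $c$ is right of $a\to\mu(a)$, and
* $c$ is unmatched or $a$ is left of $\mu(c)\to c$.

The matching $\mu$ is stable if no pair blocks it.

The definition uses only orientations, no coordinates. It is also symmetric in the two sides: "$a$ left of $\mu(c)\to c$" is the same as "$a$ right of $c\to\mu(c)$", and "$c$ right of $a\to\mu(a)$" is the same as "$c$ left of $\mu(a)\to a$". So exchanging the roles of $A$ and $C$ exchanges the two conditions.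

**Slopes.** Choose orientation-preserving affine coordinates $(\xi,\eta)$ with $A\subset\{\xi<0\}$ and $C\subset\{\xi>0\}$. A line $ac$ directed from $a\in A$ to $c\in C$ runs in the direction of increasing $\xi$, so left is above and right is below. Hence $c$ is right of $a\to c'$ iff $\mathrm{slope}(ac)<\mathrm{slope}(ac')$. And $a$ is left of $a'\to c$ iff $a$ is above the line $a'c$, that is, iff $\mathrm{slope}(ac)<\mathrm{slope}(a'c)$, because $a$ has smaller $\xi$ than $c$. Therefore

$$(a,c)\text{ blocks }\mu\iff ac\text{ has smaller slope than the }\mu\text{-edge at }a\text{ (if any) and at }c\text{ (if any)}.$$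

Two distinct edges of $A\times C$ with a common endpoint have different slopes.

*Example.* In the running example the slopes are $a_1c_1:-\tfrac12$, $a_1c_2:-2$, $a_2c_1:\tfrac12$, $a_2c_2:-1$. The matching $\{a_1c_1,a_2c_2\}$ is blocked by $(a_1,c_2)$, since $-2<-\tfrac12$ and $-2<-1$. The matching $\{a_1c_2,a_2c_1\}$ is stable: both other pairs contain $a_1$ or $c_2$, and each has slope larger than $-2$. Its double stars cover $A\times C$: we saw that $\Delta(a_1,c_2)$ contains $a_1c_2,a_1c_1,c_2a_2$, and $\Delta(a_2,c_1)$ contains $a_2c_1$.

**Lemma 1.**

(a) There is exactly one stable matching $\mu(A,C)$, and it has $\min(|A|,|C|)$ edges.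

(b) Let $E'$ be any set of edges $(a,\mu(a))$ of a stable matching $\mu$, with endpoint sets $A'\subseteq A$, $C'\subseteq C$. Then the double stars $\Delta(a,\mu(a))$, $(a,\mu(a))\in E'$, cover all edges of $A'\times C'$.

(c) Let $z$ be a new point such that $A\cup\{z\}$ and $C$ also satisfy the hypotheses. There are systems $(A_0,C),\dots,(A_{r+1},C)$ with $A_0=A$, $A_{r+1}=A\cup\{z\}$, and $A_j=(A\cup\{z\})\setminus\{z_j\}$ for $0\le j\le r$, such that consecutive matchings $\mu(A_j,C)$, $\mu(A_{j+1},C)$ differ by deleting at most one edge and adding at most one edge. The analogous statement holds for adding a point to $C$.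

Part (b) gives the covering. Part (c) says that the stable matching changes slowly when points are added; it will be needed only for Theorem 2.

**Proof of (a).** *Existence.* Repeatedly match the pair of smallest slope among the remaining points (ties broken arbitrarily) and remove it, until one side is exhausted. Let $(a,c)\notin\mu$. Since one side is exhausted, at least one of $a,c$ is removed at some time; consider the first such moment. They are not removed together, as $(a,c)\notin\mu$. If $a$ is removed first, then $c$ was still available, so $\mathrm{slope}(a\mu(a))\le\mathrm{slope}(ac)$, and the inequality is strict because the edges share an endpoint. If $c$ is removed first, then likewise $\mathrm{slope}(\mu(c)c)<\mathrm{slope}(ac)$. Either way $(a,c)$ does not block.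

*Uniqueness.* Let $\mu\ne\mu'$ be stable, and let $e=ac$ be an edge of smallest slope in their symmetric difference, say $e\in\mu\setminus\mu'$. If there is a $\mu'$-edge at $a$, it is not $e$, and it is not in $\mu$, since the $\mu$-edge at $a$ is $e$. So it is in the symmetric difference, and since it shares an endpoint with $e$ its slope is strictly larger than that of $e$. The same holds at $c$. Hence $e$ blocks $\mu'$, a contradiction.

*Size.* An unmatched $a$ and an unmatched $c$ would form a blocking pair. So one side is entirely matched.

**Proof of (b).** Let $a\in A'$, $c\in C'$. If $c=\mu(a)$, then $ac$ is in $\Delta(a,\mu(a))$. Otherwise $(a,c)$ does not block and both points are matched, so one of the two conditions fails. Either $c$ is left of $a\to\mu(a)$, and then $ac\in\Delta(a,\mu(a))$. Or $a$ is right of $\mu(c)\to c$, and then $ac\in\Delta(\mu(c),c)$. Both double stars are among those of $E'$, since $a\in A'$ and $c\in C'$.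

**Proof of (c).** The idea is that the new point takes the best partner it can get, which sets another point free, and so on. Put $\hat A=A\cup\{z\}$ and fix coordinates as above for $(\hat A,C)$. Suppose we have $z_j\in\hat A$ and $\mu_j=\mu(\hat A\setminus\{z_j\},C)$; start with $z_0=z$. Let $T$ be the set of $c\in C$ that are unmatched in $\mu_j$ or satisfy $\mathrm{slope}(z_jc)<\mathrm{slope}(\mu_j(c)c)$. These are exactly the $c$ for which $(z_j,c)$ blocks $\mu_j$ when $\mu_j$ is regarded as a matching of $(\hat A,C)$ in which $z_j$ is unmatched.

If $T=\emptyset$, then $\mu_j$ is stable for $(\hat A,C)$. We set $r=j$ and stop; the last two matchings are equal.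

Otherwise let $c\in T$ minimize $\mathrm{slope}(z_jc)$. Delete the $\mu_j$-edge at $c$ (if any), add $z_jc$, and call the result $\mu^*$. Let $z^*$ be the former partner of $c$, if there was one.

*Claim.* If $z^*$ exists, $\mu^*$ is stable for $(\hat A\setminus\{z^*\},C)$. If $c$ was unmatched, $\mu^*$ is stable for $(\hat A,C)$.

Consider a pair $(a',c')\notin\mu^*$ in the system concerned.

* Suppose $a'=z_j$ and the pair blocks. Then $c'\ne c$, so $c'$ has the same partner (or none) in $\mu^*$ as in $\mu_j$, and blocking gives $c'\in T$. Blocking also gives $\mathrm{slope}(z_jc')<\mathrm{slope}(z_jc)$. This contradicts the choice of $c$.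
* Suppose $a'\ne z_j$, $c'=c$, and the pair blocks. Then $\mathrm{slope}(a'c)<\mathrm{slope}(z_jc)$, and since $c\in T$, the slope of $z_jc$ is smaller than that of the old edge at $c$ (if any). At $a'$ nothing has changed, because $a'\ne z^*$; for the same reason $(a',c)\notin\mu_j$. So $(a',c)$ blocked $\mu_j$, a contradiction.
* If $a'\ne z_j$ and $c'\ne c$, nothing at $a'$ or $c'$ has changed, so the pair does not block.

This proves the claim. If $c$ was unmatched we set $r=j$ and stop. Otherwise set $z_{j+1}=z^*$; by uniqueness $\mu^*=\mu(\hat A\setminus\{z_{j+1}\},C)$, and we continue. In each step one $c$ becomes matched or gets an edge of strictly smaller slope, and the other points of $C$ keep their edges. So the process ends, and it ends with $\mu(\hat A,C)$. Adding a point to $C$ is handled in the same way, by the symmetry of the definition. $\square$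

*Example for (c).* Start with $A=\{a_2\}$, $C=\{c_1,c_2\}$; the stable matching is $\{a_2c_2\}$. Add $z=a_1$. Then $T=\{c_1,c_2\}$, and the smaller slope is at $c_2$. Replace $a_2c_2$ by $a_1c_2$, which is stable for $(\{a_1\},C)$, with $z_1=a_2$ set free. Now $T=\{c_1\}$, since $\mathrm{slope}(a_2c_2)=-1>-2$. Add $a_2c_1$ and stop, with $\{a_1c_2,a_2c_1\}$.

## Four clusters in convex position: proof of Theorem 1

The double stars of $\mu(A,C)$ cover more than $A\times C$. If a set $B$ lies to the left of *every* line $a\to c$ and a set $D$ to the right of every such line, they also cover $A\times B$ and $C\times D$. So we look for four large sets in this position. They come from the following lemma.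

**Same-type lemma, planar case** (Bárány–Valtr, *A positive fraction Erdős–Szekeres theorem*, Discrete Comput. Geom. 19 (1998), 335–342). For each $k$ there is $c_k>0$ such that for all finite disjoint $X_1,\dots,X_k\subset\mathbb R^2$ whose union has no three collinear points, there are $Y_i\subseteq X_i$ with $|Y_i|\ge c_k|X_i|$ such that for all $i<j<l$ all triples in $Y_i\times Y_j\times Y_l$ have the same orientation.

We also recall that *among any five points, no three collinear, some four are in convex position* (E. Klein). If the convex hull has at least four vertices, take four of them. Otherwise the hull is a triangle with two of the points, $x,y$, inside. The line $xy$ contains no vertex of the triangle, so two vertices $q,r$ lie on the same side of it. Also $x,y$ lie on the same side of the line $qr$. So $xy$ and $qr$ are two disjoint edges of the convex hull of $x,y,q,r$, and these four points are in convex position.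

**Step 1: finding the clusters.** Let $n\ge5$. Take five disjoint subsets of $P$ of size $\lfloor n/5\rfloor$ and apply the same-type lemma with $k=5$. Trim the resulting sets to equal size, so that we have $Y_1,\dots,Y_5$ with
$$|Y_i|=m\ge c_5\lfloor n/5\rfloor\ge c_5n/10.$$
Choose one point from each $Y_i$. Some four of the five are in convex position. Four points form a convex quadrilateral with clockwise order $a,b,c,d$ exactly when $(a,b,c)$, $(b,c,d)$, $(c,d,a)$, $(d,a,b)$ are all clockwise, so this is a condition on orientations. Since all choices from the same four sets have the same orientations, we can name these sets $A,B,C,D$ so that for *all* $a\in A$, $b\in B$, $c\in C$, $d\in D$ the points form a convex quadrilateral with clockwise order $a,b,c,d$. So for all choices: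

* $b$ is left and $d$ is right of $a\to c$;
* $c$ is left and $a$ is right of $b\to d$.

(Think of $a$ at the left, $b$ at the top, $c$ at the right and $d$ at the bottom.) In particular $A$ and $C$ are strictly separated by any line $bd$, and $B$ and $D$ by any line $ac$.

**Step 2: the four convex hulls are pairwise disjoint.** This will allow us to put one star from each cluster into a single class. For $A,C$ and for $B,D$ it follows from the separation just noted. For $A,B$, fix $c\in C$. The determinant giving the orientation of $(a,c,b)$ is affine in $a$ and in $b$ separately, and it is positive for $a\in A$, $b\in B$. Hence it is positive for $a\in A$, $b\in\mathrm{conv}\,B$, and then for $a\in\mathrm{conv}\,A$, $b\in\mathrm{conv}\,B$. If $a=b$ it would be $0$. So the hulls are disjoint. The pairs $(B,C)$, $(C,D)$, $(D,A)$ are handled in the same way by the orientations of $(b,d,c)$, $(a,c,d)$, $(b,d,a)$, which have constant sign, positive for the first and negative for the other two.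

**Step 3: the classes.**

1. $\Delta(a,\mu(a))$, $a\in A$, for the stable matching of $(A,C)$. These are $m$ classes, as the matching is perfect. They cover $A\times C$ by Lemma 1(b), and $A\times B$ and $C\times D$, since each $b$ is left and each $d$ is right of each $a\to\mu(a)$.
2. $\Delta(b,\mu(b))$, $b\in B$, for the stable matching of $(B,D)$, with $B$ in the role of $A$. These are $m$ classes. They cover $B\times D$ by Lemma 1(b), and $B\times C$ and $D\times A$, since each $c$ is left and each $a$ is right of each $b\to\mu(b)$.
3. For $i=1,\dots,m$: $(a_i\to A)\cup(b_i\to B)\cup(c_i\to C)\cup(d_i\to D)$, where $A=\{a_1,\dots,a_m\}$ and so on. Each is plane because the hulls are disjoint. These $m$ classes cover all edges inside $A$, $B$, $C$, $D$.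
4. Full stars $r\to P$ for the $n-4m$ other points $r$.

All edges are covered, by $2m+m+(n-4m)=n-m\le(1-c_5/10)n$ plane classes. So Theorem 1 holds with $\epsilon=c_5/10$ and $n_0=5$. $\blacksquare$

## From clusters to quadrants

The saving above is limited by $c_5$. To get an explicit and larger saving, we replace the clusters by the points of $P$ in the four quadrants of two crossing lines, which can be made large by choosing the lines. The price is that $B$ and $D$ no longer lie on fixed sides of all lines $ac$. With $A$ in the northwest quadrant and $C$ in the southeast quadrant, the line $ac$ may pass above or below the origin $O$. If it passes below $O$, then the whole northeast quadrant is above it, but the southwest quadrant may be cut by it. If it passes above $O$, the roles are reversed. So each matched pair is useful for only one of $B$, $D$, and the matching splits into two parts $U$ and $W$. We shall see that the saving is $\min(|U|,|W|)$. If all pairs are of one kind, the construction saves nothing.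

What helps is a symmetry. If we rotate the pair of lines by a half-turn, $A$ and $C$ change places, and $U$ and $W$ change places with them. So somewhere during the rotation the two kinds should be nearly balanced. For a discrete intermediate value argument the matching must change slowly, and this is what Lemma 1(c) provides. We first prove the covering lemma, then construct the rotating lines, then balance.

## A covering by the two kinds of pairs

Let $(\xi,\eta)$ be orientation-preserving affine coordinates with origin $O$, and let
$$NW=\{\xi<0<\eta\},\quad NE=\{\xi,\eta>0\},\quad SE=\{\eta<0<\xi\},\quad SW=\{\xi,\eta<0\}.$$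
For $a\in NW$, $c\in SE$ the line $ac$ has negative slope, and "above" it means left of $a\to c$.

**Lemma 2.** Let $A\subset P\cap NW$, $C\subset P\cap SE$, $B\subset P\cap NE$, $D\subset P\cap SW$. Suppose the pairs of $A\times C$ in a set $U\cup W$ form a perfect matching of $A$ and $C$, being a subset of the edges of a stable matching of some $\hat A\subset P\cap NW$ and $\hat C\subset P\cap SE$. Suppose $O$ is strictly below the lines of the pairs in $U$ and strictly above those of the pairs in $W$. Let $u=|U|$, $w=|W|$. If $|B|\ge t(w)$ and $|D|\ge t(u)$, then $P$ has thickness at most $n-\min(u,w)$.

*Proof.* Let $A_U,C_U,A_W,C_W$ be the endpoint sets of the pairs in $U$ and in $W$, and let $R=P\setminus(A\cup B\cup C\cup D)$.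

**Which quadrants the lines see.** A line of negative slope that passes strictly above $O$ has positive height at $\xi=0$, and larger height for $\xi<0$; so all of $SW$ is below it. A line of negative slope that passes strictly below $O$ has negative height at $\xi=0$, and smaller height for $\xi>0$; so all of $NE$ is above it. Thus for a pair $(a,c)\in U$ all of $D$ is right of $a\to c$, and for $(a,c)\in W$ all of $B$ is left of $a\to c$.

**The classes.**

1. $\Delta(a,c)$ for $(a,c)\in U\cup W$. These $u+w$ classes cover $A\times C$ by Lemma 1(b). By the previous paragraph they also cover $A_W\times B$ and $C_U\times D$.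

2. For each $b\in B$, one class consisting of the star $b\to B\cup C$; those edges $bd$, $d\in D$, that meet $\{\xi=0\}$ at a point with $\eta\le0$; and a plane graph $G_b$ on $A_W$. The graphs $G_b$ together are to cover the complete graph on $A_W$, which is possible as $|B|\ge t(w)$ and $|A_W|=w$.
 *Plane:* the edges at $b$ form a star. The edges of $G_b$ lie in the convex set $NW$. The edges $b\to B\cup C$ lie in $\xi>0$, so they do not meet $NW$. For an edge $bd$ of this class, the part in $\xi\le0$ runs from a point with $\eta\le0$ to $d$, so it lies in $\eta\le0$ and does not meet $NW$ either.

3. For each $d\in D$, one class consisting of the star $d\to D\cup A$; those edges $db$, $b\in B$, that meet $\{\xi=0\}$ at a point with $\eta>0$; and a plane graph $G_d$ on $C_U$. The $G_d$ together are to cover the complete graph on $C_U$, which is possible as $|D|\ge t(u)$ and $|C_U|=u$.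
 *Plane:* the edges of $G_d$ lie in $SE$. The edges $d\to D\cup A$ lie in $\xi<0$. For an edge $db$ of this class, the part in $\xi\ge0$ runs from a point with $\eta>0$ to $b$, so it lies in $\eta>0$. Neither meets $SE$.

4. $\max(u,w)$ classes, each consisting of at most one star $a\to A\cup B$ with $a\in A_U$, which lies in $\eta>0$, and at most one star $c\to C\cup D$ with $c\in C_W$, which lies in $\eta<0$. Every $a\in A_U$ and every $c\in C_W$ is used; this is possible as $|A_U|=u$ and $|C_W|=w$.

5. Full stars $r\to P$ for $r\in R$.

**Every edge is covered.**

* $AC$: class 1.
* $AA$: class 4 if an endpoint is in $A_U$; otherwise both are in $A_W$, and class 2 covers it.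
* $CC$: class 4 if an endpoint is in $C_W$; otherwise both are in $C_U$, and class 3 covers it.
* $AB$: class 1 if the endpoint in $A$ is in $A_W$, class 4 if it is in $A_U$.
* $CD$: class 1 if the endpoint in $C$ is in $C_U$, class 4 if it is in $C_W$.
* $BB$ and $BC$: class 2. $DD$ and $DA$: class 3.
* $BD$: such an edge meets $\{\xi=0\}$ in exactly one point, so it is in class 2 or class 3.
* Edges with an endpoint in $R$: class 5.

**The count.** Since $n=2(u+w)+|B|+|D|+|R|$, the number of classes is
$$(u+w)+|B|+|D|+\max(u,w)+|R|=n-(u+w)+\max(u,w)=n-\min(u,w).\qquad\square$$

## A rotating pair of lines

We now want axes for which $A$ and $C$ have prescribed size, about $a$, and $B$ and $D$ have the rest, about $n/2-a$ each. We want this for every direction $\theta$ of the first axis, varying continuously with $\theta$.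

**Step 1: general position of lines.** For the balancing we need in addition that *no three lines spanned by pairwise disjoint pairs of points of $P$ are concurrent*. We may assume this. Crossings depend only on orientations of triples, which are finitely many nonzero determinant signs; so a sufficiently small perturbation keeps $P$ free of collinear triples and does not change the thickness. For six distinct points, concurrency of the lines $p_1p_2$, $p_3p_4$, $p_5p_6$ forces the vanishing of the determinant of the three coefficient vectors of the lines. This is a polynomial in the coordinates which is not identically zero, as three lines forming a triangle show. A finite product of nonzero polynomials does not vanish on any open set, so an arbitrarily small perturbation avoids all concurrencies.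

**Step 2: smoothing the point set.** To halve and quarter exactly and continuously, we replace the points by a measure. Choose $\rho>0$ so small that the closed disks of radius $\rho$ around the points of $P$ are disjoint and no line meets three of them. This is possible: if for arbitrarily small $\rho$ some line met three disks, then for a fixed triple of points and a sequence $\rho\to0$ such lines would have a convergent subsequence (they all meet a bounded region), and the limit line would contain three points of $P$.

Let $\nu$ be the sum of the uniform probability measures on these $n$ disks and a standard Gaussian of total mass $1$. Its density is positive everywhere, every line has measure $0$, and its total mass is $M=n+1$. Fix $0<a<M/2$.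

*Example.* For $n=2$ we have $M=3$: a line through neither disk that separates them has on each side mass $1$ from a disk and the part of the Gaussian on that side. It halves $\nu$ exactly when it also halves the Gaussian.

**Step 3: the axes.** For $\theta\in\mathbb R$ let $v=(\cos\theta,\sin\theta)$ and $v^\perp=(-\sin\theta,\cos\theta)$. Let $s(\theta)$ be the unique number with $\nu\{\langle x,v\rangle<s(\theta)\}=M/2$. Put
$$\xi=\langle x,v\rangle-s(\theta),\qquad \zeta=\langle x,v^\perp\rangle.$$
The line $\xi=0$ is the first axis, and we look for the second in the form $\zeta=\kappa\xi+\lambda$.

**Claim.** There are unique $\kappa,\lambda$ with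
$$\nu\{\xi<0,\ \zeta>\kappa\xi+\lambda\}=a,\qquad \nu\{\xi>0,\ \zeta>\kappa\xi+\lambda\}=M/2-a.$$
The quantities $s,\kappa,\lambda$ depend continuously on $\theta$.

*Proof.* We use this principle: if $G(\theta,x)$ is continuous and strictly monotone in $x$, with a zero $x(\theta)$ for every $\theta$, then $x(\theta)$ is continuous. Indeed $G(\theta_0,x(\theta_0)-\delta)$ and $G(\theta_0,x(\theta_0)+\delta)$ have opposite signs, these signs persist for $\theta$ near $\theta_0$, and by monotonicity the zero stays between. The same holds with additional parameters. Masses of the regions here are continuous in all parameters by dominated convergence, since the boundary lines have measure $0$. Applied to $\nu\{\langle x,v\rangle<s\}-M/2$, which is strictly increasing in $s$, the principle gives continuity of $s$.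

For fixed $\theta$ and $\kappa$, both masses in the claim are continuous and strictly decreasing in $\lambda$, with range $(0,M/2)$. Since $a$ and $M/2-a$ are in this range, there are unique $\lambda_L(\theta,\kappa)$ and $\lambda_R(\theta,\kappa)$ at which the first mass is $a$ and the second is $M/2-a$, respectively, and both are continuous in $(\theta,\kappa)$.

When $\kappa$ increases with $\lambda$ fixed, $\kappa\xi$ decreases for $\xi<0$ and increases for $\xi>0$. So the first mass is strictly increasing in $\kappa$ and the second strictly decreasing. Hence $\lambda_L$ is strictly increasing in $\kappa$, and $\lambda_R$ is strictly decreasing.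

As $\kappa\to\infty$, $\lambda_L\to\infty$. If instead $\lambda_L\le T_0$ for all $\kappa$, then the first mass at $\lambda_L$, which is $a$, would be at least the first mass at $T_0$. But the latter tends to $M/2>a$ as $\kappa\to\infty$, since every point with $\xi<0$ eventually satisfies $\zeta>\kappa\xi+T_0$. Likewise $\lambda_R\to\infty$ as $\kappa\to-\infty$, since $M/2>M/2-a$.

So $\lambda_L-\lambda_R$ is strictly increasing in $\kappa$. It tends to $+\infty$ as $\kappa\to\infty$, where $\lambda_L\to\infty$ and the decreasing $\lambda_R$ is bounded above. It tends to $-\infty$ as $\kappa\to-\infty$, where $\lambda_R\to\infty$ and the increasing $\lambda_L$ is bounded above. Hence it has a unique zero $\kappa(\theta)$, which is continuous in $\theta$ by the principle, and $\lambda(\theta)=\lambda_L(\theta,\kappa(\theta))$ is continuous too. $\square$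

**Step 4: quadrants and the half-turn.** Put $\eta=\zeta-\kappa\xi-\lambda$. Then $(\xi,\eta)$ arises from a rotation by a translation and a shear, so these are orientation-preserving affine coordinates. By the claim and since each of $\xi<0$, $\xi>0$ has mass $M/2$,
$$\nu(NW)=\nu(SE)=a,\qquad\nu(NE)=\nu(SW)=M/2-a.$$
The origin $O_\theta=s\,v+\lambda\,v^\perp$ depends continuously on $\theta$.

Now replace $\theta$ by $\theta+\pi$. Then $v,v^\perp$ change sign, so $s\mapsto-s$, $\xi\mapsto-\xi$, $\zeta\mapsto-\zeta$. We claim $\kappa\mapsto\kappa$ and $\lambda\mapsto-\lambda$. By uniqueness it suffices to check the two masses with these values. The inequality $-\zeta>\kappa(-\xi)-\lambda$ says $\zeta<\kappa\xi+\lambda$. So the first region becomes $\{\xi>0,\ \zeta<\kappa\xi+\lambda\}$, the old $SE$, of mass $a$. The second becomes $\{\xi<0,\ \zeta<\kappa\xi+\lambda\}$, the old $SW$, of mass $M/2-a$. Hence $\eta\mapsto-\eta$: the quadrants $NW,SE$ are exchanged, $NE,SW$ are exchanged, and $O_{\theta+\pi}=O_\theta$.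

**Step 5: back to points.** Let $A_\theta,B_\theta,C_\theta,D_\theta$ be the sets of points of $P$ whose closed disks lie in the open quadrants $NW,NE,SE,SW$, respectively. A disk that meets neither axis lies in an open quadrant, and each axis meets at most two disks. So all but at most $4$ disks lie in open quadrants. The mass of a quadrant is the number of disks inside it, plus a part of the mass of those at most $4$ disks, plus a part of the Gaussian of mass $1$. Hence
$$a-5\le|A_\theta|,|C_\theta|\le a,\qquad|B_\theta|,|D_\theta|\ge\tfrac{n+1}2-a-5.\tag{1}$$

## Balancing pairs above and below the origin

**Definition ($\sigma_\theta$, $F_\theta$, admissible).** For an edge $e=ac$ with $a\in A_\theta$, $c\in C_\theta$, let $\sigma_\theta(e)=+1,-1,0$ according as $O_\theta$ is below, above or on the line of $e$, where "below the line of $e=ac$" means right of $a\to c$. For $A'\subseteq A_\theta$, $C'\subseteq C_\theta$ let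
$$F_\theta(A',C')=\sum_{e\in\mu(A',C')}\sigma_\theta(e).$$
The triple $(\theta,A',C')$ is admissible if $|A'|,|C'|\ge a-6$.

*Example.* Take $O=(0,0)$ with the usual axes, $A'=\{p,q\}$ with $p=(-1,2)$, $q=(-2,1)$, and $C'=\{r,s\}$ with $r=(1,-1)$, $s=(1,-2)$. The slopes are $pr:-\tfrac32$, $ps:-2$, $qr:-\tfrac23$, $qs:-1$. Choosing smallest slopes, the stable matching is $\{ps,qr\}$. The line $ps$ passes through $O$, so it contributes $0$. The line $qr$ has height $1-\tfrac43=-\tfrac13$ at $\xi=0$, so $O$ is above it and it contributes $-1$. Thus the sum is $-1$. After a half-turn of the axes the same edges are directed from $\{r,s\}$ to $\{p,q\}$, and the sum is $+1$. If $a\le 8$, the sizes $|A'|=|C'|=2$ satisfy the condition for admissibility.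

**Lemma 3.** There is an admissible $(\theta,A',C')$ with $|F_\theta(A',C')|\le2$.

*Proof.* Suppose $|F|\ge3$ for all admissible triples ($F$ takes integer values). Let $f(\theta)=F_\theta(A_\theta,C_\theta)$; by (1) the triple $(\theta,A_\theta,C_\theta)$ is admissible, so $|f(\theta)|\ge3$ for all $\theta$.

**The sign of $f$ is locally constant: moving the axes with the sets fixed.** Fix $\theta_0$. Closed disks are compact and the coordinates $(\xi,\eta)$ depend continuously on $\theta$. So for $\theta$ close to $\theta_0$, every disk that lies in an open quadrant at $\theta_0$ lies in the corresponding open quadrant at $\theta$. Thus $A_{\theta_0}\subseteq A_\theta$ and $C_{\theta_0}\subseteq C_\theta$. Also, for $\theta$ close to $\theta_0$, $O_\theta$ lies on the same side as $O_{\theta_0}$ of every line spanned by $P$ that does not contain $O_{\theta_0}$.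

The matching $\mu(A_{\theta_0},C_{\theta_0})$ is the same at $\theta$ and at $\theta_0$, since stability is defined by orientations and the stable matching is unique. At most two of its edges lie on lines through $O_{\theta_0}$, because its edges are pairwise disjoint pairs and no three such lines are concurrent. Only for these edges can $\sigma$ differ at $\theta$ and $\theta_0$, and there it changes from $0$ by at most $1$. Hence
$$|F_\theta(A_{\theta_0},C_{\theta_0})-f(\theta_0)|\le2.$$
The triple $(\theta,A_{\theta_0},C_{\theta_0})$ is admissible by (1). Both numbers have absolute value at least $3$ and differ by at most $2$, so they have the same sign.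

**The sign of $f$ is locally constant: changing the sets with the axes fixed.** Now keep this $\theta$ and pass from $(A_{\theta_0},C_{\theta_0})$ to $(A_\theta,C_\theta)$ by adding points one at a time, first to $A_{\theta_0}$, then to $C_{\theta_0}$, going through the intermediate systems of Lemma 1(c). Every system on the way consists of subsets of $A_\theta$ and $C_\theta$ that contain all of $A_{\theta_0}$ and $C_{\theta_0}$ except at most one point. By (1) their sizes are at least $a-6$, so the systems are admissible. Consecutive matchings differ by deleting at most one edge and adding at most one, so consecutive values of $F_\theta$ differ by at most $2$. As all have absolute value at least $3$, the sign never changes. Hence $\operatorname{sgn}f(\theta)=\operatorname{sgn}f(\theta_0)$.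

**Contradiction from the half-turn.** A locally constant function on $[0,\pi]$ is constant, so $\operatorname{sgn}f(\pi)=\operatorname{sgn}f(0)$. But $A_\pi=C_0$, $C_\pi=A_0$ and $O_\pi=O_0$. Stability is symmetric in the two sides, so the stable matching at $\pi$ is the same set of edges as at $0$. Its edges are now directed oppositely, so every $\sigma$ changes sign. Thus $f(\pi)=-f(0)\ne0$, a contradiction. $\square$

## The two bounds of Theorem 2

**Step 1: combining the lemmas.** Take $(\theta,A',C')$ from Lemma 3. Let $U$ and $W$ be the sets of edges of $\mu(A',C')$ with $\sigma_\theta=+1$ and $\sigma_\theta=-1$, and let $u=|U|$, $w=|W|$. By Lemma 1(a), admissibility and (1), the matching has between $a-6$ and $a$ edges. At most two of them have $\sigma_\theta=0$, by Step 1 of the section on rotating lines. So $a-8\le u+w\le a$. Also $|u-w|=|F_\theta(A',C')|\le2$. Since $2\max(u,w)=u+w+|u-w|$ and $2\min(u,w)=u+w-|u-w|$,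
$$\max(u,w)\le\tfrac a2+1,\qquad\min(u,w)\ge\tfrac{a-10}2.\tag{2}$$

Apply Lemma 2 at this $\theta$, with $\hat A=A'$, $\hat C=C'$, with $A,C$ the endpoint sets of $U\cup W$, and with $B=B_\theta$, $D=D_\theta$. Its requirement is $|B|\ge t(w)$ and $|D|\ge t(u)$. By (2) and monotonicity, $t(u),t(w)\le t(\lfloor\frac a2+1\rfloor)$, and by (1), $|B|,|D|\ge\frac{n+1}2-a-5$. As $P$ was an arbitrary $n$-point set (up to the harmless perturbation), we have shown:
$$\text{if } 0<a<\tfrac{n+1}2\text{ and }t\big(\lfloor\tfrac a2+1\rfloor\big)\le\tfrac{n+1}2-a-5,\text{ then }t(n)\le n-\tfrac{a-10}2.\tag{3}$$

**Step 2: the bound $\frac56n+7$.** Here we feed (3) with the trivial bound $t(k)\le k$. For $n\le11$ we have $t(n)\le n\le\frac56n+7$. For $n\ge12$ let $a=\frac{n-11}3$, which satisfies $0<a<\frac{n+1}2$. Then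
$$\tfrac a2+1=\tfrac{n-5}6=\tfrac{n+1}2-a-5,$$
so the hypothesis of (3) holds by $t(k)\le k$. Hence
$$t(n)\le n-\frac{n-11}6+5=\frac56n+\frac{41}6<\frac56n+7.$$

**Step 3: the bound $\frac{\sqrt7-1}2$.** Now we feed (3) with the best bound of the form $t(k)\le\beta''k$ that is available for large $k$. Let $\beta=\limsup t(n)/n$, and take $\beta<\beta''<\beta'$. Put $a=\frac n{2+\beta'}$. Then $0<a<\frac{n+1}2$, and
$$\frac n2-a=\frac{\beta'n}{2(2+\beta')}=\frac{\beta'}2a.$$
For large $n$ the number $\lfloor\frac a2+1\rfloor$ is large, so
$$t\big(\lfloor\tfrac a2+1\rfloor\big)\le\beta''\big(\tfrac a2+1\big)\le\tfrac{\beta'}2a-\tfrac92=\tfrac{n+1}2-a-5,$$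
where the second inequality holds for large $n$ because $\beta''<\beta'$. So (3) gives, for large $n$,
$$t(n)\le n-\frac n{2(2+\beta')}+5.$$
Dividing by $n$ and taking the limsup, $\beta\le1-\frac1{2(2+\beta')}$. Letting $\beta'\to\beta$ gives $2(2+\beta)(1-\beta)\ge1$, that is,
$$2\beta^2+2\beta-3\le0.$$
The larger root of $2x^2+2x-3$ is $\frac{\sqrt7-1}2$. Therefore $\beta\le\frac{\sqrt7-1}2<0.823$. $\blacksquare$
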